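# Noncrossing partition lattices are not universal

## 1. Parallel chords: every lattice of length two embeds

For a positive integer $n$, let $\Pi_n$ be the lattice of all set partitions of $[n]=\{1,\dots,n\}$, ordered by refinement: $\pi\le\sigma$ means that every block of $\pi$ lies in a block of $\sigma$. The least element $0$ has only singleton blocks, and the greatest element $1$ has a single block. We name a partition by its nontrivial blocks, so in $\Pi_4$ we write $12$ for $\{1,2\},\{3\},\{4\}$ and $13|24$ for $\{1,3\},\{2,4\}$.

**Definition (noncrossing).** A partition of $[n]$ is *noncrossing* if there are no $a<b<c<d$ in $[n]$ with $a,c$ in one block and $b,d$ in a different block. The set of these partitions, ordered by refinement, is $NC_n$.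

If we place $1,\dots,n$ in order on a circle, the forbidden configuration says that the chord $ac$ crosses the chord $bd$. So only the cyclic order matters. For $n\le 3$ nothing can cross and $NC_n=\Pi_n$. For $n=4$ exactly one partition crosses, $13|24$, so $NC_4$ has $14$ elements and $\Pi_4$ has $15$.

$NC_n$ is a lattice. Its meet is the meet of $\Pi_n$, that is, the intersection of equivalence relations. Its join $\pi\vee\sigma$ is the smallest *noncrossing* partition coarser than both, in general coarser than the join in $\Pi_n$. In $\Pi_4$ we have $13\vee 24=13|24$, while in $NC_4$ we have $13\vee 24=1$. Meets and joins of noncrossing partitions below are always taken in the noncrossing lattice.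

**Definition (embedding).** A *lattice homomorphism* is a map that preserves binary meets and binary joins. A *lattice embedding* is an injective one; its image is then a sublattice isomorphic to the source.

Which finite lattices can be found inside some $NC_n$? Start with length two. Let $M_k$ be the lattice of length $2$ with exactly $k$ atoms: it has $0$, $1$ and $k$ elements between them, any two distinct ones having meet $0$ and join $1$. For example $\Pi_3=NC_3=M_3$. It is not obvious where to find $M_{100}$, since we need a hundred noncrossing partitions, any two of which generate everything under join and nothing under meet. A regular polygon supplies them.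

**Lemma 1.** For every $k\ge1$, $M_k$ embeds into $NC_q$ for every odd prime $q\ge k$.

*Proof.* Label the vertices of a regular $q$-gon by $\mathbb Z_q$ in cyclic order. For $i\in\mathbb Z_q$ let $\pi_i$ be the partition with blocks $\{a,i-a\}$, $a\in\mathbb Z_q$. The map $a\mapsto i-a$ is a reflection of the polygon, and the nontrivial blocks of $\pi_i$ are distinct parallel chords.

To see directly that $\pi_i$ is noncrossing, take a nontrivial block $\{a,c\}$. The reflection swaps $a$ and $c$ and reverses orientation, so it maps each of the two open arcs between $a$ and $c$ to itself. Hence any other block $\{a',i-a'\}$ lies in one of these arcs and does not cross $\{a,c\}$.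

Since $q$ is odd, $2a=i$ has exactly one solution, so $\pi_i$ has exactly one singleton block; thus $\pi_i\ne0$. Its blocks have at most two elements and $q\ge3$, so $\pi_i\ne1$.

Let $i\ne j$. If $a\ne c$ were related in both $\pi_i$ and $\pi_j$, then $a+c=i$ and $a+c=j$, which is impossible. So $\pi_i\wedge\pi_j=0$; in particular $\pi_i\ne\pi_j$. In $\pi_i\vee\pi_j$ the point $a$ is equivalent to $i-a$, which is equivalent to $j-(i-a)=a+(j-i)$. As $q$ is prime, $j-i$ generates $\mathbb Z_q$, so all points are equivalent and $\pi_i\vee\pi_j=1$. Hence $0$, $1$ and any $k$ of the $q$ partitions $\pi_i$ form a sublattice isomorphic to $M_k$. $\blacksquare$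

**Lemma 2.** If $L_1$ embeds into $NC_a$ and $L_2$ embeds into $NC_b$, then $L_1\times L_2$ embeds into $NC_{a+b}$.

*Proof.* Consider the interval of $NC_{a+b}$ below the partition with blocks $\{1,\dots,a\}$ and $\{a+1,\dots,a+b\}$. Its elements consist of a noncrossing partition of $\{1,\dots,a\}$ and one of $\{a+1,\dots,a+b\}$. Any such choice is allowed, because a block contained in $\{1,\dots,a\}$ never crosses a block contained in $\{a+1,\dots,a+b\}$. So the interval is isomorphic to $NC_a\times NC_b$. An interval is closed under meets and joins, hence is a sublattice, and $L_1\times L_2$ embeds into it. $\blacksquare$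

The two-element chain is $NC_2$. So all finite products of two-element chains and lattices $M_k$ embed; for instance the Boolean lattice with eight elements, a product of three two-element chains, embeds into $NC_6$.

What changes when we pass to lattices of greater length that are not such products?

## 2. Length three: the lattice $\Pi_4$ and the universality question

For the full partition lattices there is the following theorem.

**Theorem (Pudlák–Tůma).** Every finite lattice admits a lattice embedding into $\Pi_n$ for some $n$.

In this sense the $\Pi_n$ are *universal*. The paper "Problems related to type-$A$ and type-$B$ matrices of chromatic joins" (https://core.ac.uk/download/pdf/82388494.pdf) asks whether $NC_n$ is universal in the same sense: for every finite lattice $L$, is there an $n$ such that $L$ embeds into $NC_n$? By the theorem just quoted, this is equivalent to asking whether every $\Pi_m$ embeds into some $NC_n$.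

Let us try. For $m\le3$ we have $\Pi_m=NC_m$. The first case is $\Pi_4$, of length three. It does not embed into $NC_4$, since $15>14$. Counting says nothing about large $n$, and Lemma 1 warns us that a large $NC_n$ contains spacious configurations: $NC_7$ contains six elements, any two with meet $0$ and join $1$.

It helps to see what goes wrong if we send each atom of $\Pi_4$ to the atom of $NC_4$ with the same name. In $\Pi_4$,
$$(13\vee24)\wedge123=(13|24)\wedge 123=13, \tag{1}$$
whereas in $NC_4$ the left side is $1\wedge123=123$. Two crossing chords have merged, and (1) notices. In a larger $NC_n$ an atom of $\Pi_4$ may be represented by a complicated partition with many chords, so we cannot say in advance which chords cross. Still, relations of the shape (1) are what will be contradicted.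

**Theorem A.** Every lattice homomorphism $\Pi_4\to NC_n$ is constant. Hence $\Pi_m$ embeds into some $NC_n$ if and only if $m\le3$, and $NC_n$ is not universal.

Sections 3 to 6 prove this.

## 3. Joins without paths, and cutting a block along an arc

We set things up for an arbitrary totally ordered ground set $X$, since this costs nothing and is needed in Section 8.

**Definition (separation).** For four distinct points of $X$, the pair $\{x,u\}$ *separates* $e,e'$ if exactly one of $e,e'$ lies strictly between $x$ and $u$.

This says that $x,u$ and $e,e'$ alternate in the order. If the points are placed on a circle in their order, it says that the chords $xu$ and $ee'$ cross. A partition of $X$ is *noncrossing* if, whenever $x\sim u$, $e\sim e'$ and $\{x,u\}$ separates $e,e'$, all four points are equivalent. For $X=[n]$ this is the definition of Section 1.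

Noncrossing partitions of $X$ are closed under arbitrary intersections: if $x\sim u$ and $e\sim e'$ in the intersection and these pairs cross, then all four points are equivalent in each of the intersected partitions, hence in the intersection. So the noncrossing partitions of $X$ form a complete lattice $NC(X)$, whose meet is intersection and in which $\pi\vee\sigma$ is the smallest noncrossing partition coarser than $\pi$ and $\sigma$. For $F\subseteq X$, the restriction $\pi|_F$ of a noncrossing partition is noncrossing. Also $NC([n])=NC_n$.

Restriction need not commute with join: for $\pi=12$ and $\sigma=23$ in $NC_3$ and $F=\{1,3\}$, the points $1,3$ are equivalent in $(\pi\vee\sigma)|_F$, but $\pi|_F\vee\sigma|_F$ is discrete.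

**Standing notation.** $L$ is a lattice with least element $0$, and $\varphi:L\to NC(X)$ is a lattice homomorphism, not assumed injective. We write $x\sim_ay$ if $x,y$ lie in one block of $\varphi(a)$. Since $\varphi$ preserves meets,
$$x\sim_{a\wedge b}y\iff x\sim_ay\ \text{ and }\ x\sim_by, \tag{2}$$
and if $a\le b$, then $x\sim_ay$ implies $x\sim_by$. Note that $\varphi(0)$ need not be discrete. So "$x$ and $y$ are really different" will always mean $x\not\sim_0y$.

**The path argument and its failure.** Suppose $p\le\alpha\vee\alpha'$ in $L$ and $x\sim_py$. One would like to walk from $x$ to $y$ by steps $\sim_\alpha$ and $\sim_{\alpha'}$, and play the steps against other relations of $L$. In $\Pi_n$ this is what membership in a join means. In $NC_n$ the walk need not exist: in $NC_4$ we have $1\sim2$ in $13\vee24=1$, yet steps in $13$ and $24$ never lead from $1$ to $2$. The path argument stops at its first line.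

What remains is the definition of the join: *if some noncrossing partition is coarser than $\pi$ and $\sigma$ and keeps $x$ and $y$ apart, then $x$ and $y$ are not equivalent in $\pi\vee\sigma$*. We shall build such a partition by cutting a single block.

**Cutting observation.** Let $F$ be a finite set of points on a circle, $\lambda\in NC(F)$, $C$ a block of $\lambda$, and $J\subseteq F$ the set of points of $F$ on an arc. Replace $C$ by those of $C\cap J$ and $C\setminus J$ that are nonempty. The result $\sigma$ is noncrossing. Indeed, $C\cap J$ and $C\setminus J$ do not cross, because a chord joining two points of $J$ has all points outside $J$ on one side. Any other two blocks of $\sigma$ lie in two different blocks of $\lambda$, and these do not cross.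

So the plan is as follows. Let $x\sim_py$ with $p\le\ell=\alpha\vee\alpha'$. Let $C$ be the $\varphi(\ell)$-block of $x$ and $y$, and find an arc $J$ with $y\in J$, $x\notin J$ such that no block of $\varphi(\alpha)$ or $\varphi(\alpha')$ inside $C$ is cut by $J$. Then $x$ and $y$ are not equivalent in $\varphi(\alpha)\vee\varphi(\alpha')=\varphi(\ell)$, a contradiction.

**Which arc?** The blocks of $\varphi(\alpha)$ and $\varphi(\alpha')$ containing $x$ must lie outside $J$. So let $t$ and $b$ be the last neighbors of $x$ (in the sense of $\sim_\alpha$ or $\sim_{\alpha'}$) on the two routes from $x$ to $y$ around the circle, and let $J$ be the open arc from $t$ to $b$ through $y$. A block that avoids $x$ and is cut by $J$ must contain $t$ or $b$, or cross one of the chords $xt$, $xb$. We would like to forbid both, and with only one pair $\alpha,\alpha'$ we cannot. In $NC_3=M_3$ take $p=12$, $\alpha=13$, $\alpha'=23$, $x=1$, $y=2$. The only neighbor of $x$ other than itself is $3$, so $J=\{2\}$, and the block $\{2,3\}$ of $\alpha'$ is cut. Of course there can be no contradiction here, as $M_3$ does embed. Crossings also occur: in Lemma 1 with $q=5$, the chord $\{1,4\}$ of $\pi_0$ crosses the chord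 $\{0,2\}$ of $\pi_2$.

The way out is to use several pairs with joins $\ell_1,\ell_2,\dots$ above the same $p$. The walls $xt$ and $xb$ of the arc should come from pairs *other* than the one whose join is cut.

## 4. Several pairs above one element: $p$-systems

Here is what a wall from a foreign pair can do. Let $\alpha,\beta,\ell\in L$ satisfy $(\alpha\vee\beta)\wedge\ell=\beta$, as in (1).

**Crossing principle.** Suppose $x\sim_\alpha u$ and $e\sim_\beta e'$, the four points are distinct, $\{x,u\}$ separates $e,e'$, and $x\sim_\ell e$. If $(\alpha\vee\beta)\wedge\ell=\beta$, then $x\sim_\beta e$.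

*Proof.* In the noncrossing partition $\varphi(\alpha\vee\beta)$ we have $x\sim u$ and $e\sim e'$, and these pairs cross, so $x\sim_{\alpha\vee\beta}e$. With $x\sim_\ell e$ and (2) we get $x\sim_{(\alpha\vee\beta)\wedge\ell}e$, that is, $x\sim_\beta e$. $\blacksquare$

So inside a block of $\varphi(\ell)$, a $\beta$-block that does not contain $x$ cannot cross an $\alpha$-chord at $x$. This suggests the list of conditions.

**Definition ($p$-system).** Let $p\in L$. A *$p$-system* is a finite family of pairs $P_i=\{\alpha_i,\alpha_i'\}\subseteq L$ $(i\in I)$, with $\ell_i:=\alpha_i\vee\alpha_i'$, such that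

* (P1) $p\wedge\alpha=0$ for all $i$ and all $\alpha\in P_i$;
* (P2) $p\le\ell_i$ for all $i$;
* (P3) for $i\ne j$, $\alpha\in P_i$, $\beta\in P_j$: $\ \alpha\wedge\ell_j=0$ and $(\alpha\vee\beta)\wedge\ell_j=\beta$.

**Example.** In $\Pi_4$ let $p=ij$ be an atom and $\{k,l\}=[4]\setminus\{i,j\}$. Write $ijk$ for the partition with only nontrivial block $\{i,j,k\}$. Put
$$P_1=\{ik,jk\},\quad P_2=\{il,jl\},\qquad \ell_1=ijk,\quad \ell_2=ijl. \tag{3}$$
This is a $p$-system. For (P1), distinct atoms meet in $0$. For (P2), $ij\le ijk$ and $ij\le ijl$. For (P3), the symmetry $k\leftrightarrow l$ exchanges $P_1$ and $P_2$, so let $\alpha\in\{ik,jk\}$ and $\beta\in\{il,jl\}$. Since $k$ is a singleton of $\ell_2=ijl$, we get $\alpha\wedge\ell_2=0$. By the symmetry $i\leftrightarrow j$ we may take $\alpha=ik$. If $\beta=il$, then $\alpha\vee\beta=ikl$ and $ikl\wedge ijl=il=\beta$. If $\beta=jl$, then $\alpha\vee\beta=ik|jl$ and its meet with $ijl$ is $jl=\beta$.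

## 5. The Trap Lemma

**Data.** Let $(P_i)_{i\in I}$ be a $p$-system, and let $x,y\in X$ with $x\sim_py$ and $x\not\sim_0y$. Let $F\subseteq X$ be finite with $x,y\in F$ and
$$x,y\ \text{ lie in one block of }\ \varphi(\alpha_i)|_F\vee\varphi(\alpha_i')|_F\ \text{ (join in } NC(F)) \quad\text{for each } i\in I. \tag{4}$$
Place $F$ on a circle in its order. Let $T$ and $B$ be the sets of points of $F$ in the two open arcs between $x$ and $y$. Collect all neighbors of $x$, over all pairs:
$$St=\Bigl\{z\in F:\ z\sim_\alpha x\text{ for some }\alpha\in\bigcup_iP_i\Bigr\}\ni x.$$
We have $y\notin St$: if $x\sim_\alpha y$ with $\alpha\in P_i$, then together with $x\sim_py$ we get $x\sim_{p\wedge\alpha}y$, which by (P1) is $x\sim_0y$, a contradiction. Let $t$ be the point of $St\cap T$ closest to $y$ along the arc, or $t:=x$ if $St\cap T=\emptyset$. Define $b$ in the same way from $B$.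

**Trap Lemma.** There is no $j\in I$ such that each $u\in\{t,b\}$ satisfies: $u=x$, or $u\sim_\alpha x$ for some $\alpha\in P_i$ with $i\ne j$.

In words: the two walls $xt$ and $xb$ cannot both be supplied by pairs other than $P_j$.

*Proof.* Suppose $j$ is such an index.

**Step 1: the arc and the block to be cut.** Let $J$ be the set of points of $F$ in the open arc from $t$ to $b$ through $y$. That is, $J$ consists of $y$, the points of $T$ strictly between $t$ and $y$, and the points of $B$ strictly between $b$ and $y$ (if $t=b=x$, then $J=F\setminus\{x\}$). Then $y\in J$, $x\notin J$, and $J\cap St=\emptyset$ by the choice of $t,b$ and because $y\notin St$. Let $C$ be the block of $\varphi(\ell_j)|_F$ containing $x$. Since $x\sim_py$ and $p\le\ell_j$ by (P2), $y\in C$.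

**Step 2: the arc $J$ cuts no small block inside $C$.** We claim: if $\beta\in P_j$ and $E$ is a block of $\varphi(\beta)|_F$ with $E\subseteq C$, then $E\subseteq J$ or $E\cap J=\emptyset$.

If $x\in E$, then every point of $E$ is $\sim_\beta x$, so $E\subseteq St$ and $E\cap J=\emptyset$.

Now let $x\notin E$. Consider $u\in\{t,b\}$ with $u\ne x$, and $\alpha\in P_i$, $i\ne j$, with $u\sim_\alpha x$.

First, $u\notin E$. If $u\in E\subseteq C$, then $u\sim_{\ell_j}x$ and $u\sim_\alpha x$, so $u\sim_{\alpha\wedge\ell_j}x$. By (P3) this is $u\sim_0x$, hence $u\sim_\beta x$. So $x\in E$, a contradiction.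

Second, $\{x,u\}$ does not separate two points $e,e'\in E$. Suppose it does. The four points are distinct since $x,u\notin E$. Also $e\sim_{\ell_j}x$ because $e\in C$, and $(\alpha\vee\beta)\wedge\ell_j=\beta$ by (P3). The crossing principle gives $e\sim_\beta x$. So $x\in E$, a contradiction.

Hence $E$ avoids $x,t,b$. Suppose $E$ meets both $J$ and $F\setminus J$. The set $F\setminus J$ consists of $x,t,b$, the points of $T$ strictly between $x$ and $t$ (if $t\ne x$), and the points of $B$ strictly between $x$ and $b$ (if $b\ne x$). So a point of $E\setminus J$ lies in $T$ strictly between $x$ and $t$, with $t\ne x$, or in $B$ strictly between $x$ and $b$, with $b\ne x$. In the first case, $J$ lies entirely in the other open arc determined by $x$ and $t$, so $\{x,t\}$ separates our point from any point of $E\cap J$. In the second case $\{x,b\}$ does so in the same way. Both are excluded by the second observation, and the claim is proved.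

**Step 3: cut, and contradict the join.** Let $\sigma$ be obtained from $\varphi(\ell_j)|_F$ by replacing $C$ with $C\cap J$ and $C\setminus J$. By the cutting observation, $\sigma\in NC(F)$. Let $\beta\in P_j=\{\alpha_j,\alpha_j'\}$. As $\beta\le\ell_j$, every block of $\varphi(\beta)|_F$ lies in a block of $\varphi(\ell_j)|_F$; if that block is $C$, then by Step 2 it lies in $C\cap J$ or in $C\setminus J$. So $\sigma$ is coarser than $\varphi(\alpha_j)|_F$ and $\varphi(\alpha_j')|_F$, hence coarser than their join in $NC(F)$. But $y\in C\cap J$ and $x\in C\setminus J$, so $x,y$ lie in different blocks of $\sigma$. This contradicts (4) for $i=j$. $\blacksquare$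

Two features are worth keeping in mind. The set $St$ must include the neighbors from $P_j$ itself, which handles blocks $E\ni x$. The walls, however, must come from elsewhere, which handles the blocks $E\not\ni x$.

## 6. A shortest chord removes one wall

With two pairs $P_1,P_2$ the Trap Lemma gives a contradiction unless $t$ needs one pair and $b$ the other. On $[n]$ we can choose $x,y$ so that there is no wall on one side.

**Theorem B.** Let $L$ be a lattice with $0$ and let $S\subseteq L\setminus\{0\}$ be such that every $p\in S$ has a $p$-system $P_1,P_2$ of two pairs with $P_1\cup P_2\subseteq S$. Then every lattice homomorphism $\varphi:L\to NC_n$ satisfies $\varphi(p)=\varphi(0)$ for all $p\in S$. In particular, if $S\ne\emptyset$, then $L$ embeds into no $NC_n$.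

*Proof.* Suppose $\varphi(p)\ne\varphi(0)$ for some $p\in S$. As $\varphi(0)\le\varphi(p)$, there are points equivalent in $\varphi(p)$ but not in $\varphi(0)$. So there are *triples* $(p,x,y)$ with $p\in S$, $x<y$ in $[n]$, $x\sim_py$ and $x\not\sim_0y$.

**Step 1: choose a shortest chord.** Choose a triple $(p,x,y)$, over all $p\in S$ at once, with $y-x$ minimal. Let $P_1,P_2\subseteq S$ be a $p$-system, and take $X=F=[n]$. Condition (4) holds: $\varphi(\alpha_i)\vee\varphi(\alpha_i')=\varphi(\ell_i)$, and $x\sim_{\ell_i}y$ because $p\le\ell_i$. Let $T=\{x+1,\dots,y-1\}$ and $B=[n]\setminus\{x,x+1,\dots,y\}$.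

**Step 2: there is no wall inside the chord, that is, $St\cap T=\emptyset$.** Let $z\in St\cap T$, so $x<z<y$ and $z\sim_\alpha x$ with $\alpha\in P_1\cup P_2\subseteq S$. If $z\not\sim_0x$, then $(\alpha,x,z)$ is a triple with $z-x<y-x$. If $z\sim_0x$, then $z\sim_px\sim_py$, and $z\not\sim_0y$ since otherwise $x\sim_0y$. So $(p,z,y)$ is a triple with $y-z<y-x$. Both contradict minimality.

**Step 3: apply the Trap Lemma.** By Step 2, $t=x$. Either $b=x$, or $b\sim_\alpha x$ for some $\alpha\in P_i$ with $i\in\{1,2\}$. Let $j$ be the index different from $i$ (any index if $b=x$). Then $t$ and $b$ both satisfy the condition that the Trap Lemma says no $j$ can satisfy, a contradiction.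

The last statement follows: if $p\in S$, then $p\ne0$ and $\varphi(p)=\varphi(0)$, so $\varphi$ is not injective. $\blacksquare$

The hypothesis that the pairs lie again in $S$ is used in Step 2, where the shorter chord may belong to $\alpha$ instead of $p$.

*Proof of Theorem A.* Let $S$ be the set of all six atoms of $\Pi_4$. By the example (3), each $p\in S$ has a $p$-system of two pairs consisting of atoms. By Theorem B every homomorphism $\varphi:\Pi_4\to NC_n$ sends all atoms to $\varphi(0)$. Every element of $\Pi_4$ other than $0$ is a join of atoms, and $\varphi$ preserves joins, so $\varphi$ is constant. In particular $\Pi_4$ embeds into no $NC_n$.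

For $m\ge4$, the interval of $\Pi_m$ below the partition $\{1,2,3,4\},\{5\},\dots,\{m\}$ is a sublattice isomorphic to $\Pi_4$; an embedding of $\Pi_m$ would restrict to one of $\Pi_4$. So $\Pi_m$ embeds into no $NC_n$. For $m\le3$, $\Pi_m=NC_m$. $\blacksquare$

## 7. Which complemented modular lattices embed

Return to the lattices of Section 1, and recall some terms. A lattice is *modular* if $a\le c$ implies $a\vee(b\wedge c)=(a\vee b)\wedge c$. A modular lattice of finite length has a rank function with
$$r(a)+r(b)=r(a\wedge b)+r(a\vee b). \tag{5}$$
A lattice with $0$ and $1$ is *complemented* if every $a$ has some $b$ with $a\wedge b=0$ and $a\vee b=1$. It is *directly irreducible* if it is not a product of two lattices with more than one element each. For $k\ge2$ the lattice $M_k$ is complemented and modular. The lattice $\Pi_4$ is not modular: $12|34$ and $13|24$ have rank $2$, meet $0$ and join $1$ of rank $3$, violating (5). The subspace lattice of a projective plane has as its elements $0$, the points, the lines and $1$. It has length $3$ and is complemented and modular.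

We use a classical theorem of Birkhoff (G. Birkhoff, *Lattice Theory*, AMS): a finite complemented modular lattice is a direct product of irreducible ones, and each nontrivial irreducible factor is a two-element chain, an $M_k$ with $k\ge3$, or the subspace lattice of an irreducible projective geometry of length $\ge3$, in which every line contains at least three points.

**Theorem C.** A finite complemented modular lattice embeds into some $NC_n$ if and only if each of its directly irreducible factors has length at most $2$. In particular, no subspace lattice of a finite vector space of dimension $\ge3$ (for example that of the Fano plane), and no subspace lattice of a finite projective plane, Desarguesian or not, embeds into any $NC_n$.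

*Proof.* **Step 1: length at most $2$ suffices.** Each nontrivial factor is a two-element chain, which is $NC_2$, or an $M_k$ with $k\ge3$, which embeds by Lemma 1. Applying Lemma 2 repeatedly embeds the product. (The one-element lattice is $NC_1$.)

**Step 2: choose $S$ inside a long factor.** Let $M$ be a factor of length $\ge3$. It embeds into the whole lattice as an interval, so it is enough to show that $M$ embeds into no $NC_n$. By Birkhoff's theorem $M$ is the subspace lattice of a projective geometry whose lines (elements of rank $2$) each contain at least three points (atoms); every element of $M$ is a join of atoms. Let $w\in M$ have rank $3$ and let $S$ be the set of atoms of $[0,w]$.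

Two distinct lines below $w$ meet in an atom: their join has rank greater than $2$ and is below $w$, so it has rank $3$, and by (5) their meet has rank $2+2-3=1$.

**Step 3: build a $p$-system for each $p\in S$.** Since $w$ is a join of atoms and has rank $3$, there is an atom $a\le w$ with $a\ne p$, and then an atom $c\le w$ with $c\not\le p\vee a$, because $p\vee a$ has rank $2$. Put $\ell_1=p\vee a$ and $\ell_2=p\vee c$. These are lines, and $\ell_1\ne\ell_2$ because $c\not\le\ell_1$. Both contain $p$, so $\ell_1\wedge\ell_2=p$. On each $\ell_i$ choose two distinct points $\alpha_i,\alpha_i'\ne p$, and let $P_i=\{\alpha_i,\alpha_i'\}\subseteq S$. The element $\alpha_i\vee\alpha_i'$ has rank $2$ and is below $\ell_i$, so it equals $\ell_i$.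

(P1) holds because distinct atoms meet in $0$. (P2) holds because $p\le\ell_i$. For (P3) let $i\ne j$, $\alpha\in P_i$, $\beta\in P_j$. If $\alpha\le\ell_j$, then $\alpha\le\ell_1\wedge\ell_2=p$, so $\alpha=p$, a contradiction. Hence $\alpha\not\le\ell_j$, and $\alpha\wedge\ell_j=0$ because $\alpha$ is an atom. Since $\beta\le\ell_j$, we have $\alpha\ne\beta$. So $\alpha\vee\beta$ is a line, and it differs from $\ell_j$ because it contains $\alpha$. Then $(\alpha\vee\beta)\wedge\ell_j$ is an atom by Step 2. It lies above $\beta$, so it equals $\beta$.

**Step 4: conclude.** The set $S$ is nonempty, so Theorem B applied to $[0,w]$ shows that $[0,w]$ embeds into no $NC_n$. As $[0,w]$ is a sublattice of $M$, neither does $M$.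

For the last statement, note that Steps 2 to 4 used only that $M$ is a modular lattice of finite length at least $3$ in which every element is a join of atoms and every line contains at least three points. The subspace lattice of a vector space of dimension $\ge3$ over a field with $q$ elements has these properties, its lines having $q+1\ge3$ points, and so does the subspace lattice of a finite projective plane. $\blacksquare$

## 8. Arbitrary totally ordered sets: three pairs

Theorem B used finiteness twice: to have $F=[n]$, and to choose a shortest chord. Over an arbitrary totally ordered set $X$ there may be no shortest chord. If there are *three* pairs, it is not needed: $t$ and $b$ use at most two of them, and a third is left for $j$. What remains is to find a finite $F$ satisfying (4). As Section 3 showed, a badly chosen $F$ can lose a join. The next lemma says that every equivalence in a join is visible on a finite set.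

**Lemma 3.** Let $\pi,\sigma\in NC(X)$. If $x,y$ are equivalent in $\pi\vee\sigma$, there is a finite $F_0\ni x,y$ such that for every finite $F\supseteq F_0$, the points $x,y$ are equivalent in $\pi|_F\vee\sigma|_F$ (join in $NC(F)$).

*Proof.* **Step 1: equivalence persists when $F$ grows.** Let $F\subseteq F'$ be finite. The restriction of $\pi|_{F'}\vee\sigma|_{F'}$ to $F$ is noncrossing and coarser than $\pi|_F$ and $\sigma|_F$, hence coarser than $\pi|_F\vee\sigma|_F$. So points equivalent in $\pi|_F\vee\sigma|_F$ are equivalent in $\pi|_{F'}\vee\sigma|_{F'}$.

**Step 2: the relation seen by finite sets is a noncrossing partition.** Let $z\,\rho\,w$ mean that $z,w$ are equivalent in $\pi|_F\vee\sigma|_F$ for some finite $F\ni z,w$. Clearly $\rho$ is reflexive and symmetric. If $z\,\rho\,w$ by $F$ and $w\,\rho\,v$ by $F'$, then by Step 1 both equivalences hold on $F\cup F'$, so $z\,\rho\,v$. If $z\,\rho\,u$ by $F$ and $e\,\rho\,e'$ by $F'$, and $\{z,u\}$ separates $e,e'$, then both equivalences hold in the noncrossing partition $\pi|_{F\cup F'}\vee\sigma|_{F\cup F'}$. There all four points are equivalent, and so they are in $\rho$. Thus $\rho\in NC(X)$.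

**Step 3: compare with the join.** If $z,w$ are equivalent in $\pi$ or in $\sigma$, then $F=\{z,w\}$ shows $z\,\rho\,w$. So $\rho$ is coarser than $\pi$ and $\sigma$, hence coarser than $\pi\vee\sigma$. Therefore $x\,\rho\,y$, by some finite set $F_0$, and Step 1 gives the statement for all finite $F\supseteq F_0$. $\blacksquare$

**Theorem D.** Let $X$ be any totally ordered set, $L$ a lattice with $0$, and $p\in L$ an element having a $p$-system of three pairs $P_1,P_2,P_3$. Then $\varphi(p)=\varphi(0)$ for every lattice homomorphism $\varphi:L\to NC(X)$. Consequently $\Pi_m$ $(m\ge5)$ and the subspace lattice of any projective plane (possibly infinite) embed into no $NC(X)$.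

*Proof.* **Step 1: find $F$ and apply the Trap Lemma.** Suppose $\varphi(p)\ne\varphi(0)$. Then there are $x,y\in X$ with $x\sim_py$ and $x\not\sim_0y$. For $i=1,2,3$ we have $x\sim_{\ell_i}y$ by (P2), and $\varphi(\ell_i)=\varphi(\alpha_i)\vee\varphi(\alpha_i')$. Lemma 3 gives a finite set $F_i$ for this join, and $F=F_1\cup F_2\cup F_3$ satisfies (4). Each of $t,b$ that differs from $x$ is $\sim_\alpha x$ for some $\alpha$ in one of $P_1,P_2,P_3$. Choose one such index for each of them, and let $j\in\{1,2,3\}$ be different from the at most two chosen indices. This $j$ contradicts the Trap Lemma.

**Step 2: $\Pi_m$ for $m\ge5$.** In $\Pi_5$ take $p=12$ and $P_k=\{1k,2k\}$ for $k=3,4,5$, so $\ell_k=12k$. (P1): distinct atoms meet in $0$. (P2): $12\le12k$. (P3): let $k\ne l$, $\alpha\in P_k$, $\beta\in P_l$. Since $k$ is a singleton of $\ell_l=12l$, $\alpha\wedge\ell_l=0$. By the symmetry $1\leftrightarrow2$ let $\alpha=1k$. If $\beta=1l$, then $(\alpha\vee\beta)\wedge\ell_l=1kl\wedge12l=1l=\beta$. If $\beta=2l$, then $\alpha\vee\beta=1k|2l$, whose meet with $12l$ is $2l=\beta$. So $\varphi(p)=\varphi(0)$ for every homomorphism $\varphi:\Pi_5\to NC(X)$, and since $p\ne0$, there is no embedding.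 For $m\ge5$, $\Pi_5$ is isomorphic to an interval $[0,w]$ of $\Pi_m$, so $\Pi_m$ does not embed either.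

**Step 3: projective planes.** In a projective plane every point lies on at least three lines, and every line contains at least three points. Let $p$ be a point, let $\ell_1,\ell_2,\ell_3$ be three lines through $p$, and let $P_i=\{\alpha_i,\alpha_i'\}$ consist of two points of $\ell_i$ other than $p$. Then $\alpha_i\vee\alpha_i'=\ell_i\ge p$, and $p\wedge\alpha=0$ for $\alpha\in P_i$, so (P1) and (P2) hold. Let $i\ne j$, $\alpha\in P_i$, $\beta\in P_j$. Two distinct lines meet in exactly one point, so $\ell_i\wedge\ell_j=p$. Since $\alpha\le\ell_i$ and $\alpha\ne p$, we have $\alpha\not\le\ell_j$, that is, $\alpha\wedge\ell_j=0$. The line $\alpha\vee\beta$ contains $\alpha$, so it differs from $\ell_j$ and meets $\ell_j$ in one point, which is $\beta$. So (P3) holds, $\varphi(p)=\varphi(0)$ by Step 1, and $p\ne0$ excludes an embedding. $\blacksquare$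

For $\Pi_4$ the system (3) has only two pairs. Over an infinite $X$ the wall $xt$ might come from $P_1$ and the wall $xb$ from $P_2$, and then no index $j$ is left. No claim is made here about whether $\Pi_4$ embeds into $NC(X)$ for infinite $X$; for finite $X$, Theorem A excludes it.
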